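# Polygraphs over $\mathbb C^k$: freeness over one row of coordinates

## 1. Polygraphs, flatness, alternants and evaluation vectors

Throughout, $k\ge 1$, $E=\mathbb C^k$, $n\ge 1$, $l\ge 0$, and $[m]=\{1,\dots,m\}$. Points of $E^n\times E^l=\mathbb C^{kn+kl}$ are written $(P_1,\dots,P_n,Q_1,\dots,Q_l)$ with $P_j,Q_i\in E$.

**Definition (polygraph).** For a map $f:[l]\to[n]$ let $W_f=\{(P,Q): Q_i=P_{f(i)}\text{ for all }i\in[l]\}$, a linear subspace. The polygraph is the reduced algebraic set
$$Z(n,l)=\bigcup_{f:[l]\to[n]}W_f\subseteq\mathbb C^{kn+kl}.$$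
Its coordinate ring $R(n,l)$ is the polynomial ring in all coordinates modulo the ideal of polynomials vanishing on $Z(n,l)$. We write $R_k(n,l)$ when $k$ matters.

So each $Q_i$ must sit on one of the $P_j$, and $f$ records which one. For $k=1$, $n=2$, $l=1$ we get $Z=\{w=z_1\}\cup\{w=z_2\}\subset\mathbb C^3$ and $R=\mathbb C[z_1,z_2,w]/\big((w-z_1)(w-z_2)\big)$.

**Definition (the rings $S$ and $B$).** Put $S=\mathbb C[E^n]$, the polynomial ring in the coordinates of the $P_j$. Each $W_f$ projects isomorphically to $E^n$, so restricting functions to the components gives an injection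
$$R(n,l)\subset B:=\bigoplus_{f:[l]\to[n]}S .$$
Under it, $R(n,l)$ is the $S$-subalgebra of $B$ generated by the coordinates of the $Q_i$, where $Q_i$ has $f$-component $P_{f(i)}$.

In the example, $R$ is generated over $S=\mathbb C[z_1,z_2]$ by $w=(z_1,z_2)\in S\oplus S$. Since $(z_1,z_2)$ has component difference $z_1-z_2$, we get $R=\{(a,b): a\equiv b \bmod (z_1-z_2)\}$.

**Definition (row of coordinates).** Fix $m\in[k]$. The $m$-th row is $\mathbf z=(z_1,\dots,z_n)$, where $z_j$ is the $m$-th coordinate of $P_j$. For $k=2$ and $P_j=(x_j,y_j)$, the two rows are $\mathbf x$ and $\mathbf y$. Permuting the coordinates of $E$ shows that the choice of $m$ never matters, so $m$ is fixed from now on.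

**Definition (flat, free).** A module over $\mathbb C[\mathbf z]$ is free if it has a basis. It is flat if tensoring with it keeps injective maps injective. Unless said otherwise, "flat" and "free" mean over $\mathbb C[\mathbf z]$.

We use these textbook facts. Free modules are flat. A direct sum is flat if and only if all its summands are. If $N$ is flat, then $z_{i+1}$ is a nonzerodivisor on $N/(z_1,\dots,z_i)N$ for each $i$: tensor the injective multiplication by $z_{i+1}$ on $\mathbb C[\mathbf z]/(z_1,\dots,z_i)$ with $N$. Two examples. The ideal $\mathfrak a=(z_1,z_2)\subset\mathbb C[z_1,z_2]$ is not flat, because the class of $z_1$ in $\mathfrak a/z_1\mathfrak a$ is nonzero and $z_2\cdot z_1\in z_1\mathfrak a$. The ideal $(x,z)\subset\mathbb C[x,z]$ is free over $\mathbb C[z]$, with basis $z,x,x^2,x^3,\dots$.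

**Definition (alternants).** Let $A\subset S$ be the space of polynomials that change by the sign character when $S_n$ permutes $P_1,\dots,P_n$, and let $J=SA$ be the ideal it generates. For polynomials $g_1,\dots,g_n$ on $E$ put $\Delta_g(P)=\det(g_a(P_b))_{a,b}$.

Antisymmetrizing a monomial $\prod_b g_b(P_b)$ gives, up to a scalar, $\Delta_g$, which is zero if two $g_b$ agree. Hence the $\Delta_g$, with $g$ an $n$-set of distinct monomials, span $A$. For $k=1$ every alternating polynomial is a multiple of the Vandermonde determinant, so $J$ is principal. For $n=2$ put $u=\frac12(P_1-P_2)$ and $c=\frac12(P_1+P_2)$. Alternating means odd in $u$, so $A$ lies in the ideal of the coordinates of $u$. These coordinates are themselves alternating, so $J=\mathfrak m_{12}:=(\text{coordinates of }P_1-P_2)$.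

**Definition (Rees algebra).** The Rees algebra of $J$ is $\mathcal R=\bigoplus_{d\ge0}J^dT^d\subset S[T]$, graded by $d$. For $n=2$ it is the subring of $S[T]$ generated over $S$ by the $u^{(j)}T$, where the $u^{(j)}$ are the coordinates of $u$, and $\operatorname{Proj}\mathcal R$ is the blow-up of $E^2$ along the diagonal.

**Definition (evaluation vector).** As $S$ is Noetherian, there is a $D$ such that $J$ is generated by the $\Delta_g$ with $g$ an $n$-set of monomials of degree $\le D$. Such a $D$ may be enlarged at will. Fix one and put $\mathbb V=\mathbb C[E]_{\le D}$. For $P\in E^n$ let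
$$\mathrm{ev}_P=\mathrm{ev}_{P_1}\wedge\dots\wedge\mathrm{ev}_{P_n}\in\Lambda^n\mathbb V^*,\qquad \mathrm{ev}_P(h_1\wedge\dots\wedge h_n)=\det(h_a(P_b)).$$

The coordinates of $\mathrm{ev}_P$ are the chosen generators $\Delta_g(P)$ of $J$, so $\mathrm{ev}_P=0$ exactly when $P\in V(J)$. If two of the $P_b$ coincide, all alternants vanish at $P$. If the $P_b$ are distinct, choose polynomials $h_a$ with $h_a(P_b)=\delta_{ab}$. Then $\Delta_h\in J$ is nonzero at $P$. Therefore
$$\mathrm{ev}_P\neq0\iff P_1,\dots,P_n\text{ are distinct.}\tag{1}$$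

Example: let $n=2$ and $P=(0,sv)$ with $0\ne v\in E$. If $h$ is a monomial of degree $e\geq 1$, then $\Delta_{\{1,h\}}(P)=s^eh(v)$. If $h,h'$ are both nonconstant, then $\Delta_{\{h,h'\}}(P)=0$, because both vanish at $0$. So as $s\to0$, $[\mathrm{ev}_P]\in\mathbb P(\Lambda^2\mathbb V^*)$ converges to the point whose coordinates at $\{1,x_i\}$ are $x_i(v)$ and whose other coordinates are $0$. The limit remembers exactly the direction $[v]\in\mathbb P^{k-1}$ along which the two points collided.

## 2. Is $R(n,l)$ free over one row for every $k$?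

For $k=2$, the polygraph theorem, Theorem 1.8 of "Notes On Macdonald Polynomials And The Geometry Of Hilbert Schemes," states that $R(n,l)$ is a free $\mathbb C[\mathbf y]$-module for all $n,l$. The conjecture asks for the same over $\mathbb C^k$: for all $k,n,l$ and every $m\in[k]$, $R(n,l)$ is a free $\mathbb C[\mathbf z]$-module. Is it true? It is false, and here is what will be proved.

**Theorem 1.** For $k=5$, $n=9$ there is an $l$ such that $R(9,l)$ is not flat, hence not free, over $\mathbb C[\mathbf z]$.

**Theorem 2.** Suppose $k=3,\ n\ge48$; or $k=4,\ n\ge36$; or $k\ge5,\ n\ge9$. Then there is $l_0$ such that $R_k(n,l)$ is not flat over $\mathbb C[\mathbf z]$ for all $l\ge l_0$. In particular the conjecture fails for every $k\ge3$ and every $n\ge48$.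

**Theorem 3.** $R_k(n,l)$ is free over $\mathbb C[\mathbf z]$ if $k\le2$ (any $n,l$), or $n\le3$ (any $k,l$), or $l\le1$ (any $k,n$).

**Corollary 4.** For fixed $k$, $R_k(n,l)$ is free over $\mathbb C[\mathbf z]$ for all $n,l$ if and only if $k\le2$.

The corollary follows at once from Theorems 2 and 3. The case $k=2$ of Theorem 3 is the quoted polygraph theorem (interchange the coordinates of $\mathbb C^2$ if necessary), and we also use it for $n=3$. Theorems 1 and 2 do not use it. The remaining pairs $(k,n)$ are not settled here.

## 3. One coordinate, one extra point, two points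

We begin with the cases of Theorem 3 that can be done by hand: $k=1$, $l\le1$, $n\le2$.

**The case $k=1$.** Let $C=\mathbb C[\mathbf z][w_1,\dots,w_l]/\big(\prod_{j}(w_i-z_j)\big)_{i\in[l]}$. The relation for $w_i$ is monic in $w_i$, so $C$ is free over $\mathbb C[\mathbf z]$. It defines $Z(n,l)$ as a set. We need $C$ to be reduced. Being free, $C$ embeds in its localization at the discriminant of $\mathbf z$. There the $z_j$ have invertible differences, so by the Chinese remainder theorem the localization is a product of $n^l$ copies of the localized $\mathbb C[\mathbf z]$, which is reduced. Hence $C$ is reduced and $C=R(n,l)$.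

**The case $l\le1$.** For $l=0$, $R=S$ is free. For $l=1$ use the coordinates of $P_j'=P_j-Q$ and of $Q$. Then $Z(n,1)=\bigcup_j\{P'_j=0\}$, and its ideal is the intersection of the ideals generated by the coordinates of $P_j'$. It is spanned by the monomials that contain at least one coordinate of each $P_j'$. The other monomials form a basis of $R(n,1)$.

Group them by their part $\nu$ in the non-$z$ coordinates of $P'$, and let $A(\nu)\subset[n]$ be the set of indices $j$ occurring in $\nu$. Let $z_j'=z_j-w$, where $w$ is the $m$-th coordinate of $Q$. Given $\nu$, what may remain is a monomial in the $z'_j$ and the coordinates of $Q$ that misses $z_j'$ for some $j\notin A(\nu)$. So the $\nu$-part is zero if $A(\nu)=[n]$. Otherwise it is a copy of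
$$\mathbb C[\mathbf z,w]\Big/\prod_{j\notin A(\nu)}(z_j-w)$$
tensored with the polynomial ring in the other coordinates of $Q$. Multiplication by $z_j=z_j'+w$ preserves the $\nu$-part, so this is a decomposition over $\mathbb C[\mathbf z]$. Each part is free, since the product is, up to sign, monic in $w$.

**The case $n\le2$.** For $n=1$ there is only one $f$ and $R=S$. For $n=2$ use $c,u$ as in Section 1, so $P_1=c+u$ and $P_2=c-u$. On $W_f$ we have $Q_i=c+\varepsilon_iu$, with $\varepsilon_i=1$ if $f(i)=1$ and $\varepsilon_i=-1$ if $f(i)=2$. Put $\varepsilon_Y=\prod_{i\in Y}\varepsilon_i$. Functions on $\{\pm1\}^l$ have the basis $\varepsilon_Y$, so $B=\bigoplus_{Y\subset[l]}\varepsilon_YS$, and $R$ is the $S$-subalgebra generated by the $\varepsilon_iu^{(j)}$. As $\varepsilon_i^2=1$, a product of generators is $\varepsilon_Y$ times a monomial in $u$ of degree at least $|Y|$. Choosing one generator for each $i\in Y$ gives every monomial of degree $|Y|$. Hence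
$$R(2,l)=\bigoplus_{Y\subset[l]}\varepsilon_Y\,\mathfrak m_{12}^{|Y|}.\tag{2}$$
It remains to see that $\mathfrak m_{12}^j$ is free over $\mathbb C[z_1,z_2]=\mathbb C[c_z,u_z]$, where $c_z,u_z$ are the $m$-th coordinates of $c,u$. The ideal is spanned over $\mathbb C[c]$ by the monomials in $u$ of degree $\ge j$. Group these by their part of degree $e$ in the other $u$-coordinates. We get a direct sum of copies of $u_z^{\max(j-e,0)}\mathbb C[u_z]$ tensored with $\mathbb C[c]$, each of which is free.

Formula (2) shows something useful: for $n=2$, powers of $J=\mathfrak m_{12}$ are direct summands of $R(2,l)$.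

## 4. Fiber dimension over $\mathbf z=0$: one $l$ at a time, and all at once

The first test for flatness that one would try is dimension. If $R=R(n,l)$ is flat, then cutting by $z_1,\dots,z_n$ must lower the dimension by at least $n$. Here $\dim R=kn$, because all components are copies of $E^n$. So flatness requires $\dim R/(\mathbf z)R\le(k-1)n$. But $R$ is a finite $S$-module, so $R/(\mathbf z)R$ is finite over $S/(\mathbf z)$, a polynomial ring in $(k-1)n$ variables. The inequality holds automatically, for every $n$ and $l$. Applied to one polygraph, the dimension test can never fail.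

The way past this is to apply the test to all powers $J^d$ together. Each $J^d$ is hidden in some $R(n,l)$, and their sum, the Rees algebra, is not finite over $S$. Its $\operatorname{Proj}$ can have large fibers.

**Lemma 5.** For $d\ge0$, $J^d$ is isomorphic to a direct summand of $R(n,nd)$ as an $S$-module, hence as a $\mathbb C[\mathbf z]$-module.

**Step 1: a sign-isotypic summand.** Index the $Q$'s as $Q_{b,j}$ with $b\in[d]$, $j\in[n]$. The group $G=S_n^d$ permutes the $Q$'s within blocks. It permutes the $W_f$, so it acts $S$-linearly on $R=R(n,nd)$. Let $\epsilon$ be the product of the sign characters. The isotypic part $R^\epsilon$ is an $S$-direct summand, via the Reynolds projector $\frac1{|G|}\sum_g\epsilon(g)g$. Let $f_0(b,j)=j$ and let $\rho:R\to S$ be restriction to $W_{f_0}$.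

**Step 2: $\rho$ is injective on $R^\epsilon$.** Let $h\in R^\epsilon$ with $h|_{W_{f_0}}=0$. If every $f(b,\cdot)$ is a permutation, then $W_f=gW_{f_0}$ for some $g\in G$, so $h|_{W_f}=0$, because $h$ changes only by a sign under $g$. Otherwise $f(b,j)=f(b,j')$ for some $b$ and some $j\ne j'$. The transposition exchanging $Q_{b,j}$ and $Q_{b,j'}$ fixes $W_f$ pointwise and changes the sign of $h$. So $h=-h$ on $W_f$, and $h|_{W_f}=0$. Thus $h=0$.

**Step 3: the image is $J^d$.** As an $S$-module, $R$ is generated by products $\prod_b\prod_jg_{b,j}(Q_{b,j})$ of monomials. Up to a nonzero scalar, the $\epsilon$-projection of such a product is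
$$\prod_b\ \sum_{\sigma\in S_n}\operatorname{sgn}(\sigma)\prod_jg_{b,j}(Q_{b,\sigma(j)}),$$
and $\rho$, which sets $Q_{b,j}=P_j$, sends it to $\prod_b\Delta_{g_b}(P)$. The $\Delta_g$ span $A$ and generate $J$, so $\rho(R^\epsilon)=J^d$. $\square$

**Proposition 6.** Let $\Theta$ be an irreducible variety and $p:\Theta\to\mathbb P(\Lambda^n\mathbb V^*)$ a morphism. Suppose that for every $\theta\in\Theta$ there is a sequence $P^{(\nu)}\in E^n$ of $n$-tuples of distinct points with $P^{(\nu)}\to(0,\dots,0)$ and $[\mathrm{ev}_{P^{(\nu)}}]\to p(\theta)$. If $R(n,nd)$ is flat over $\mathbb C[\mathbf z]$ for all $d\ge0$, then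
$$\dim\overline{p(\Theta)}\le(k-1)(n-1).\tag{3}$$

In words: flatness limits how many different limits $n$ colliding points can have. For $n=2$, the example in Section 1 gives all directions $[v]\in\mathbb P^{k-1}$, a family of dimension $k-1=(k-1)(n-1)$. The bound is met exactly, consistent with the freeness found in Section 3.

**Step 1: flatness bounds the fiber of the Rees algebra.** By Lemma 5 each $J^d$ is a summand of a flat module, so $\mathcal R$ is flat. It is a finitely generated domain. Since $J\ne0$, its fraction field is that of $S[T]$, so $\dim\mathcal R=kn+1$. By flatness, $z_{i+1}$ is a nonzerodivisor on $\mathcal R/(z_1,\dots,z_i)$ for each $i$. Dividing by a nonzerodivisor lowers the dimension by at least $1$: a nonzerodivisor lies in no minimal prime, so every chain of primes containing it can be extended downward. Hence $\bar{\mathcal R}=\mathcal R/(\mathbf z)$ has dimension at most $(k-1)n+1$.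

As $\mathcal R$ is generated by $\mathcal R_1$ over $\mathcal R_0$, $\operatorname{Proj}\bar{\mathcal R}$ is covered by the spectra of the degree-zero parts $\bar{\mathcal R}_{(t)}$ of $\bar{\mathcal R}_t$, with $t\in\mathcal R_1$. Since $\bar{\mathcal R}_t=\bar{\mathcal R}_{(t)}[t,t^{-1}]$, we get
$$\dim\operatorname{Proj}\bar{\mathcal R}\le(k-1)n.\tag{4}$$

**Step 2: $\operatorname{Proj}\mathcal R$ is a graph closure.** The generators $\Delta_g$ of $J$ give a surjection from a polynomial ring over $S$ onto $\mathcal R$ (variables go to the $\Delta_gT$). So $X=\operatorname{Proj}\mathcal R$ is an integral closed subscheme of $E^n\times\mathbb P(\Lambda^n\mathbb V^*)$. Over the open set $E^n\setminus V(J)$, which by (1) is the set of distinct $n$-tuples, $J$ is locally the unit ideal. There $X$ is the graph of $P\mapsto[\mathrm{ev}_P]$. As $X$ is irreducible, it is the closure of this graph. Let $Y=X\cap\{\mathbf z=0\}$. As a set it is $\operatorname{Proj}\bar{\mathcal R}$, so $\dim Y\le(k-1)n$ by (4).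

**Step 3: translate the limits inside $Y$.** Let $H=\{a\in E:\text{the $m$-th coordinate of $a$ is }0\}$, and for $a\in E$ let $\tau_a:\mathbb V\to\mathbb V$, $h(x)\mapsto h(x+a)$. With $a+P=(a+P_1,\dots,a+P_n)$, evaluating on $h_1\wedge\dots\wedge h_n$ gives $\mathrm{ev}_{a+P}=\Lambda^n(\tau_a^*)\,\mathrm{ev}_P$. Let $a\in H$ and $\theta\in\Theta$. The points $(a+P^{(\nu)},[\mathrm{ev}_{a+P^{(\nu)}}])$ lie in $X$ and converge to $\big((a,\dots,a),\Lambda^n\tau_a^*\,p(\theta)\big)$. This limit is in $X$, which is closed, and has $\mathbf z=0$ because $a\in H$. So it lies in $Y$.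

**Step 4: count.** The morphism $(a,q)\mapsto((a,\dots,a),\Lambda^n\tau_a^*q)$ on $H\times\mathbb P(\Lambda^n\mathbb V^*)$ is injective, because $\Lambda^n\tau_a^*$ is invertible. The preimage of the closed set $Y$ is closed and contains $H\times p(\Theta)$, hence contains $H\times\overline{p(\Theta)}$. Therefore $(k-1)+\dim\overline{p(\Theta)}\le\dim Y\le(k-1)n$, which is (3). $\square$

To disprove the conjecture we now only need a family of limits of $n$ colliding points that has dimension larger than $(k-1)(n-1)$.

## 5. Nine points in $\mathbb C^5$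

The easiest limits come from shrinking a configuration, $P\mapsto sP$ with $s\to0$. Then only the coordinates $\Delta_g$ of lowest degree survive. Let us see where this has a chance. Let $n=k+1+r$ with $1\le r\le \frac{k(k+1)}2$. The lowest-degree sets are $g=\{1,x_1,\dots,x_k,q_1,\dots,q_r\}$ with $q_i$ quadratic monomials. If one such $\Delta_g(P)$ is nonzero, the affine functions evaluate to a $(k+1)$-dimensional subspace $L_P\subset\mathbb C^n$. Up to a common factor, the numbers $\Delta_g(P)$ are then the $r\times r$ minors of the map from quadratic forms to $\mathbb C^n/L_P\cong\mathbb C^r$. So the limit is a point of a Grassmannian of dimension $r\big(\frac{k(k+1)}2-r\big)$, to be compared with $(k-1)(n-1)=(k-1)(k+r)$.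

* For $k=3$ the Grassmannian dimensions for $r=1,\dots,6$ are $5,8,9,8,5,0$, against $8,10,12,14,16,18$. There is no chance.
* For $k=4$ the difference is $r(10-r)-3(4+r)=-(r-3)(r-4)\le0$. There is no chance.
* For $k=5$ the difference is $r(15-r)-4(5+r)=-r^2+11r-20$, which is $-10,-2,4$ for $r=1,2,3$. So $r=3$, $n=9$ has a chance, $36$ against $32$, provided that the limits fill at least $33$ of the $36$ dimensions.

The last point is exactly what we prove.

**Step 1: the family of limits.** Let $k=5$, $n=9$ and take $D\ge2$. A $9$-set of distinct monomials in $x_1,\dots,x_5$ has total degree at least $0+5\cdot1+3\cdot2=11$, with equality exactly for $\{1,x_1,\dots,x_5,q,q',q''\}$ with distinct quadratic monomials $q,q',q''$. Let $\varphi(P)\in\Lambda^9\mathbb V^*$ be obtained from $\mathrm{ev}_P$ by keeping the coordinates $\Delta_g(P)$ with $\deg g=11$ and replacing all others by $0$. Here $\deg g$ is the total degree. Let $\Omega=\{P:\varphi(P)\ne0\}$, an open subset of $\mathbb C^{45}$.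

If $P\in\Omega$, then $\mathrm{ev}_P\neq0$, so $P$ is a distinct $9$-tuple by (1), and so is $sP$ for $s\ne0$. Since $\Delta_g(sP)=s^{\deg g}\Delta_g(P)$, we have $s^{-11}\mathrm{ev}_{sP}\to\varphi(P)$ as $s\to0$. Hence $sP\to0$ and $[\mathrm{ev}_{sP}]\to[\varphi(P)]$. So $p=[\varphi]:\Omega\to\mathbb P(\Lambda^9\mathbb V^*)$ satisfies the hypothesis of Proposition 6 once $\Omega\ne\emptyset$ (an open subset of $\mathbb C^{45}$ is then irreducible). It suffices to show
$$\dim\overline{p(\Omega)}\ge33>32=(k-1)(n-1).\tag{5}$$

**Step 2: a base configuration and 36 functions of $p(P)$.** Let $\Gamma$ consist of the nine points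
$$0,\quad e_1,\dots,e_5,\quad P_w=\sum_{i\in w}e_i\ \text{ for } w\in\{12,\,34,\,135\},$$
where $12$ means $\{1,2\}$, and so on. Put $q_1=x_1x_2$, $q_2=x_3x_4$, $q_3=x_1x_3$. All $q_j$ vanish at $0,e_1,\dots,e_5$. On $(P_{12},P_{34},P_{135})$, $q_1$ takes the values $(1,0,0)$, $q_2$ the values $(0,1,0)$, and $q_3$ the values $(0,0,1)$. So the evaluation matrix of $1,x_1,\dots,x_5,q_1,q_2,q_3$ on $\Gamma$ is block triangular and invertible, and $\Gamma\in\Omega$.

For $P$ near $\Gamma$ the matrix stays invertible. So for each of the $15-3=12$ other quadratic monomials $q$ there is a unique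
$$f_q^P=q-\sum_{j=1}^3c_{q,j}(P)\,q_j-(\text{affine})$$
vanishing at all nine points of $P$. By Cramer's rule, $c_{q,j}$ is the ratio of the determinant of $\{1,x_1,\dots,x_5,q_1,q_2,q_3\}$ with $q_j$ replaced by $q$ to the determinant without replacement. Both are, up to sign, coordinates of $\varphi(P)$. So the $36$ functions $c_{q,j}$ are regular functions of $p(P)$ near $p(\Gamma)$. Hence $\dim\overline{p(\Omega)}$ is at least the dimension of the closure of the image of $(c_{q,j})$, which is at least the rank at $\Gamma$ of the Jacobian of $(c_{q,j})$ on $\mathbb C^{45}$. To prove (5) we show that the kernel of this Jacobian has dimension at most $12$.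

**Step 3: what a kernel vector satisfies.** Let $v=(v_0;v_1,\dots,v_5;v_{12},v_{34},v_{135})\in(\mathbb C^5)^9$ be in the kernel, with $v_P$ the component at the point $P\in\Gamma$. Move the points along $\Gamma+tv$ and differentiate at $t=0$ the statement that $f_q^{\Gamma+tv}$ vanishes at the moving points. There are two contributions: the derivative of $f_q^\Gamma$ in the direction $v_P$, and the derivative of the coefficients of $f_q$. Since $\dot c_{q,j}=0$, the second is an affine function evaluated at $P$. Taking linear combinations, for every $f$ in the span $\mathcal N$ of the $f_q^\Gamma$ there is an affine function $a_f$ with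
$$df_P(v_P)=a_f(P)\quad\text{for all nine }P\in\Gamma.\tag{6}$$
The space of polynomials of degree $\le2$ vanishing on $\Gamma$ has dimension $21-9=12$, because evaluation on $\Gamma$ is onto. It contains the $12$ independent $f_q^\Gamma$, so it equals $\mathcal N$. It contains $x_a^2-x_a$ for $1\le a\le5$ (all points have coordinates $0$ or $1$) and the forms $g_c=\sum_{a<b}c_{ab}x_ax_b$ that vanish at the three $P_w$, that is,
$$c_{12}=c_{34}=0,\qquad c_{13}+c_{15}+c_{35}=0.\tag{7}$$
These forms are a space of dimension $10-3=7$, and $5+7=12$, so together they span $\mathcal N$. Put $c_{ba}=c_{ab}$.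

**Step 4: remove translations.** We bound the space of all $v$ satisfying (6) for all $f\in\mathcal N$, which contains the kernel. If all components of $v$ are equal, $df_P(v_P)$ is affine in $P$ since $\deg f\le2$. So constant vectors satisfy (6). They form a $5$-dimensional space. Subtracting one, assume $v_0=0$. Then $a_f(0)=df_0(v_0)=0$, so $a_f$ is linear and
$$a_f(P_w)=\sum_{i\in w}a_f(e_i).$$
Superscripts will denote coordinates: $v_i^a$ is the $a$-th coordinate of $v_i$.

**Step 5: the equations for $f=x_a^2-x_a$ determine $v_w$.** Here $df_P(v_P)=(2x_a(P)-1)v_P^a$. So $a_f(e_i)=-v_i^a$ for $i\ne a$, and $a_f(e_a)=v_a^a$. At $P_w$ the left side is $-v_w^a$ if $a\notin w$ and $v_w^a$ if $a\in w$. Therefore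
$$v_w^a=\sum_{i\in w}v_i^a\ \ (a\notin w),\qquad v_w^a=v_a^a-\sum_{i\in w\setminus\{a\}}v_i^a\ \ (a\in w).\tag{8}$$
So $v$ is determined by the $25$ numbers $v_i^a$.

**Step 6: the equations for $f=g_c$.** Here $dg_c(v)=\sum_{a\ne b}c_{ab}x_av^b$, summed over ordered pairs. So $a_f(e_a)=\sum_{b\ne a}c_{ab}v_a^b$, and (6) at $P_w$ reads
$$\sum_{a\in w}\sum_{b\ne a}c_{ab}\,(v_w^b-v_a^b)=0\tag{9}$$
for all $c$ satisfying (7). We go through the three $w$.

*$w=12$.* As $c_{12}=0$, only $b=3,4,5$ occur, and then $b\notin w$, so $v_w^b=v_1^b+v_2^b$ by (8). Equation (9) becomes $\sum_{b=3,4,5}(c_{1b}v_2^b+c_{2b}v_1^b)=0$. The six coefficients are arbitrary, since $c_{35}$ can be adjusted to satisfy (7). Hence $v_1^b=v_2^b=0$ for $b=3,4,5$.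

*$w=34$.* In the same way, $\sum_{b=1,2,5}(c_{3b}v_4^b+c_{4b}v_3^b)=0$, and the six coefficients are arbitrary, since $c_{15}$ can be adjusted. Hence $v_3^b=v_4^b=0$ for $b=1,2,5$.

*$w=135$, one nonzero coefficient.* Each of $c_{23},c_{25},c_{14},c_{45}$ may be the only nonzero coefficient. In each case exactly one index lies in $w$, and (9) has one term:

* $c_{23}$: $v_w^2-v_3^2=v_1^2+v_5^2=0$.
* $c_{25}$: $v_w^2-v_5^2=v_1^2+v_3^2=0$.
* $c_{14}$: $v_w^4-v_1^4=v_3^4+v_5^4=0$.
* $c_{45}$: $v_w^4-v_5^4=v_1^4+v_3^4=0$.

We already know $v_3^2=0$ and $v_1^4=0$. So $v_1^2=v_5^2=v_3^4=v_5^4=0$.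

*$w=135$, only $c_{13},c_{15},c_{35}$ nonzero, with sum zero.* Equation (9) is $\sum c_{ab}(v_w^a+v_w^b-v_a^b-v_b^a)=0$ over the pairs $ab=13,15,35$, so the three bracketed quantities are equal. By (8) and the vanishings $v_3^1=v_1^3=v_1^5=v_3^5=0$, we have $v_w^1=v_1^1-v_5^1$, $v_w^3=v_3^3-v_5^3$, $v_w^5=v_5^5$. The three equal quantities are
$$v_1^1+v_3^3-v_5^1-v_5^3,\qquad v_1^1+v_5^5-2v_5^1,\qquad v_3^3+v_5^5-2v_5^3 .$$
Subtracting the second and the third from the first gives
$$v_3^3-v_5^5+v_5^1-v_5^3=0,\qquad v_1^1-v_5^5-v_5^1+v_5^3=0.$$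
These are independent: $v_3^3$ occurs only in the first and $v_1^1$ only in the second.

**Step 7: count.** The only $v_i^a$ that can be nonzero are $v_1^1,\ v_2^1,\ v_2^2,\ v_3^3,\ v_4^3,\ v_4^4,\ v_5^1,\ v_5^3,\ v_5^5$. These nine numbers satisfy two independent equations, which leaves at most $7$ parameters. With the $5$ translations, the kernel has dimension at most $12$, so the rank is at least $45-12=33$. This proves (5). By Proposition 6, some $R(9,9d)$ is not flat over $\mathbb C[\mathbf z]$, which is Theorem 1. $\blacksquare$

## 6. Nonflatness persists when $k$, $n$ or $l$ grows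

**Lemma 7.** If $R_k(n,l)$ is not flat over $\mathbb C[z_1,\dots,z_n]$, then (a) $R_{k+1}(n,l)$, (b) $R_k(n+1,l)$, (c) $R_k(n,l+1)$ are not flat over the corresponding polynomial rings.

**Part (a): one more coordinate.** Each $W_f$ is stable under scaling the additional coordinate of all $P$'s and $Q$'s (which is not the $m$-th). So $R_{k+1}(n,l)$ is graded by the degree in that coordinate. The degree-$0$ part is the ring of polynomials in the old coordinates modulo those vanishing on the image of $Z_{k+1}(n,l)$ after dropping the coordinate. That image is $Z_k(n,l)$. So the degree-$0$ part is $R_k(n,l)$, a $\mathbb C[\mathbf z]$-direct summand of $R_{k+1}(n,l)$. If the sum is flat, so is the summand.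

**Part (b): one more point $P_{n+1}$.** Suppose $R(n+1,l)$ is flat. Let $w_i$ be the $m$-th coordinate of $Q_i$ and $\delta=\prod_i(w_i-z_{n+1})$. If $f(i)=n+1$ for some $i$, then $\delta=0$ on $W_f$. So where $\delta\ne0$, $Z(n+1,l)$ and $Z(n,l)\times E$ (with $P_{n+1}\in E$) agree. Both are reduced, so $R(n+1,l)_\delta=(R(n,l)\otimes\mathbb C[P_{n+1}])_\delta$. This ring is flat over $\mathbb C[z_1,\dots,z_{n+1}]$, hence over $\mathbb C[z_1,\dots,z_n]$.

Let $q\in Z(n,l)$ and choose $P_{n+1}$ with $z_{n+1}\ne w_i(q)$ for all $i$. Let $\mathcal O=\mathcal O_{Z(n,l),q}$ and let $\mathcal O'$ be the local ring of $Z(n,l)\times E$ at $(q,P_{n+1})$. Then $\mathcal O'$ is flat over $\mathbb C[z_1,\dots,z_n]$ and faithfully flat over $\mathcal O$. If $M\to M'$ is an injective map of $\mathbb C[z_1,\dots,z_n]$-modules, then $\mathcal O\otimes M\to\mathcal O\otimes M'$ becomes injective after applying $\mathcal O'\otimes_{\mathcal O}-$, so it is injective. Thus $\mathcal O$ is flat. As $q$ was arbitrary, $R(n,l)$ is flat.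

**Part (c): one more $Q$.** The map $(P,Q)\mapsto(P,Q,P_1)$ sends $Z(n,l)$ into $Z(n,l+1)$. It gives an $R(n,l)$-linear retraction $Q_{l+1}\mapsto P_1$ of $R(n,l)\to R(n,l+1)$. So $R(n,l)$ is a direct summand of $R(n,l+1)$. $\square$

To prove Theorem 2 it is therefore enough to find one nonflat $R_k(n,l)$ for each of $(k,n)=(5,9),(4,36),(3,48)$. The first is Theorem 1. Repeated use of (a), (b), (c) then gives all $k\ge5$, $n\ge9$ and all large $l$, and for $k=4$ and $k=3$ parts (b) and (c) give the stated ranges. The last sentence of Theorem 2 follows, since $48\ge36\ge9$.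

## 7. Limits cut out by $k$ equations: $k=3$ and $k=4$

By the count in Section 5, shrinking a configuration with only quadratic forms in the top layer is too small a family for $k=3,4$. We need limits with more layers. A convenient supply is given by ideals generated by $k$ power series $f_1,\dots,f_k$: such an ideal is a limit of $n$ distinct points because we can perturb $f=0$ to $f=c$.

**Proposition 8.** Let $d_1,\dots,d_k\ge1$, $n=\prod d_i$, and let $\mathfrak B$ be the set of monomials $x^a$ with $a_i<d_i$ for all $i$. Write $\mathfrak B_e$ and $\mathfrak B_{\ge e}$ for its elements of degree $e$ and of degree $\ge e$. If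
$$\sum_i|\mathfrak B_{\ge d_i}|>(k-1)(n-1),$$
then $R_k(n,l)$ is not flat over $\mathbb C[\mathbf z]$ for some multiple $l$ of $n$.

**Step 1: the parameter space $\Theta$.** Let $\mathfrak m=(x_1,\dots,x_k)$ and $N_0=1+\sum(d_i-1)$, so $\mathfrak B$ has no element of degree $\ge N_0$. Take $D\ge N_0$ and $D\ge\max d_i$. Let $\theta=(g_1,\dots,g_k)$ with $g_i\in\operatorname{span}\mathfrak B_{\ge d_i}$, put $f_i=x_i^{d_i}+g_i$, and let $F_i$ be its part of degree $d_i$. This is its initial form, nonzero because $x_i^{d_i}\notin\mathfrak B$. Let $\Theta$ be the set of $\theta$ such that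
$$\mathbb C[x]_e=\operatorname{span}\mathfrak B_e+\sum_iF_i\,\mathbb C[x]_{e-d_i}\qquad(0\le e\le N_0).\tag{10}$$
Surjectivity of a linear map depending polynomially on $\theta$ is an open condition. So $\Theta$ is Zariski open in an affine space of dimension $\sum_i|\mathfrak B_{\ge d_i}|$. It contains $\theta=0$, because a monomial is either in $\mathfrak B$ or divisible by some $x_i^{d_i}$.

Small example: $k=2$, $d=(2,2)$, $\mathfrak B=\{1,x,y,xy\}$, $N_0=3$, $f_1=x^2+\alpha xy$, $f_2=y^2+\beta xy$. Condition (10) is clear for $e\le2$. For $e=3$ the four products $xF_1,yF_1,xF_2,yF_2$ must span the cubics. Modulo what $xF_1$ and $yF_2$ take care of ($x^3$ and $y^3$), we need $x^2y+\alpha xy^2$ and $\beta x^2y+xy^2$ to be independent. So $\Theta=\{\alpha\beta\ne1\}$.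

**Step 2: the homogeneous quotient.** Let $\theta\in\Theta$. By (10) with $e=N_0$, $(F)$ contains all forms of degree $N_0$, hence of every degree $\geq N_0$. So $\mathbb C[x]/(F)$ is finite-dimensional and spanned by $\mathfrak B$. Then the $k$ forms $F_1,\dots,F_k$ in $k$ variables are a regular sequence. The Hilbert series of the quotient is $\prod_i(1-t^{d_i})/(1-t)^k=\prod_i(1+t+\dots+t^{d_i-1})$, so its dimension is $\prod d_i=n=|\mathfrak B|$. Hence $\mathfrak B$ is a basis of $\mathbb C[x]/(F)$.

**Step 3: the local algebra $A_\theta$.** This step shows that $\mathfrak B$ stays a basis when $F$ is replaced by $f$. Let $\mathcal O$ be the ring of convergent power series at $0\in\mathbb C^k$ and $A_\theta=\mathcal O/(f)$. We claim that the initial form of every nonzero $u\in(f)\mathcal O$ lies in $(F)$.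

Write $u=\sum h_if_i$ and let $o=\min_i(\operatorname{ord}h_i+d_i)\le\operatorname{ord}u$. Let $H_i$ be the part of $h_i$ of degree $o-d_i$. The degree-$o$ part of $u$ is $\sum H_iF_i$. If $o=\operatorname{ord}u$, this is the initial form and it lies in $(F)$. If $o<\operatorname{ord}u$, then $\sum H_iF_i=0$. The syzygies of a regular sequence are generated by the Koszul ones, so $H_i=\sum_ja_{ij}F_j$ with $(a_{ij})$ skew-symmetric and $a_{ij}$ homogeneous of degree $o-d_i-d_j$. Replace $h_i$ by $h_i-\sum_ja_{ij}f_j$. This does not change $u$, because $\sum_{i,j}a_{ij}f_if_j=0$. It increases $o$, because the degree-$(o-d_i)$ part of the new $h_i$ is $H_i-\sum_ja_{ij}F_j=0$. As always $o\le\operatorname{ord}u$, the process stops, and the claim follows.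

Conversely, a nonzero homogeneous $\sum H_iF_i$ with homogeneous $H_i$ (of degrees making all terms of equal degree) is the initial form of $\sum H_if_i$. So the ideal of initial forms is $(F)$, and $\operatorname{gr}_{\mathfrak m}A_\theta=\mathbb C[x]/(F)$. This vanishes in degrees $\ge N_0$, so $\mathfrak m^{N_0}A_\theta=\mathfrak m^{N_0+1}A_\theta$, and $\mathfrak m^{N_0}A_\theta=0$ by Nakayama. Since $\mathfrak B$ is a basis of the associated graded ring of this finite filtration, $\mathfrak B$ is a basis of $A_\theta$. Thus $\dim A_\theta=n$ and $A_\theta=\mathbb C[x]/((f)+\mathfrak m^{N_0})$.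

**Step 4: the map $p$ and why it is a morphism.** As $D\ge N_0$, $\mathbb V$ contains $\mathfrak B$, and $\mathbb V\to A_\theta\cong\mathbb C^{\mathfrak B}$ is onto. It induces a nonzero map $\Lambda^n\mathbb V\to\Lambda^n\mathbb C^{\mathfrak B}=\mathbb C$, that is, a nonzero element of $\Lambda^n\mathbb V^*$. Let $p(\theta)$ be its class in $\mathbb P(\Lambda^n\mathbb V^*)$.

Let $U_0=\mathbb C[x]/\mathfrak m^{N_0}$, a finite-dimensional space. The map $U_0^k\to U_0$, $(h_i)\mapsto\sum h_if_i$, depends polynomially on $\theta$. By Step 3 its image $I_\theta$ is a complement of $\operatorname{span}\mathfrak B$ for every $\theta\in\Theta$. So it has constant rank $r=\dim U_0-n$. Given $\theta_0$, choose $r$ columns of its matrix that form a basis of $I_{\theta_0}$. For $\theta$ near $\theta_0$ these columns together with $\mathfrak B$ remain a basis of $U_0$. In particular the columns are independent and, the rank being $r$, a basis of $I_\theta$. By Cramer's rule the projection $U_0\to\operatorname{span}\mathfrak B$ along $I_\theta$ has entries regular in $\theta$ near $\theta_0$.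 The coordinates of $p(\theta)$ are $n\times n$ minors of the composite $\mathbb V\to U_0\to\operatorname{span}\mathfrak B$. So $p$ is a morphism.

**Step 5: $p$ is injective.** If $\pi:\mathbb V\to\mathbb C^n$ is onto, then $\ker\pi=\{h:\Lambda^n\pi(h\wedge\cdot)=0\}$: if $\pi(h)\ne0$, complete $\pi(h)$ to a basis of $\mathbb C^n$ and lift. So $\ker\pi$ is determined by the line of $\Lambda^n\pi$. If $p(\theta)=p(\theta')$, the kernels of $\mathbb V\to A_\theta$ and $\mathbb V\to A_{\theta'}$ coincide. The common kernel contains $x_i^{d_i}+g_i$ and $x_i^{d_i}+g_i'$, both in $\mathbb V$ by the choice of $D$, hence contains $g_i-g_i'\in\operatorname{span}\mathfrak B$. It meets $\operatorname{span}\mathfrak B$ in $0$, so $g_i=g_i'$. Therefore $\dim\overline{p(\Theta)}=\dim\Theta=\sum_i|\mathfrak B_{\ge d_i}|$.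

**Step 6: a finite map near the origin.** It remains to approximate $p(\theta)$ by distinct points. Fix $\theta\in\Theta$ and regard $f=(f_1,\dots,f_k)$ as a map $\mathbb C^k\to\mathbb C^k$. Since $\mathfrak m^{N_0}A_\theta=0$, each $x_i^{N_0}$ lies in $(f)\mathcal O$, so $0$ is isolated in $f^{-1}(0)$. Choose a closed ball around $0$ in which $0$ is the only zero of $f$. On its boundary $|f|\ge\eta>0$. Let $V'=\{|c|<\eta\}$ and let $U$ be the set of points in the open ball with $f\in V'$. The preimage in $U$ of a compact set in $V'$ is closed in the closed ball and misses the boundary. So $f:U\to V'$ is proper. Its fibers are compact analytic subsets of $\mathbb C^k$, hence finite. Thus $f:U\to V'$ is a finite holomorphic map with $f^{-1}(0)\cap U=\{0\}$, and we may shrink $V'$, replacing $U$ by the preimage.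

**Step 7: $\mathfrak B$ is a basis of all nearby fibers.** By the finite mapping theorem (Grauert–Remmert, *Coherent Analytic Sheaves*), $f_*\mathcal O_U$ is coherent with stalks $(f_*\mathcal O_U)_c=\bigoplus_{P\in f^{-1}(c)\cap U}\mathcal O_{U,P}$. The stalk at $0$ is $\mathcal O_{U,0}$, a finite module over the regular local ring $\mathcal O_{V',0}$ of dimension $k$. The coordinates of the target act on it as $f_1,\dots,f_k$. These form a regular sequence in $\mathcal O_{U,0}$, which is regular of dimension $k$ with finite-dimensional quotient $A_\theta$. So the module has depth $k$ and is free by Auslander–Buchsbaum. As $\mathcal O_{U,0}/(f)=A_\theta$ has basis $\mathfrak B$, Nakayama shows that $\mathfrak B$ is a basis of this free module.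

The morphism of coherent sheaves $\mathcal O_{V'}^{\mathfrak B}\to f_*\mathcal O_U$ given by $\mathfrak B$ is thus an isomorphism at $0$. Its kernel and cokernel are coherent, so it is an isomorphism near $0$. Shrink $V'$ so that it is an isomorphism on $V'$. Then every $h\in\mathbb V$ can be written on $U$ as
$$h=\sum_{b\in\mathfrak B}G_{h,b}(f)\,b,\qquad G_{h,b}\text{ holomorphic on }V'.\tag{11}$$
Reducing modulo $(f)$ at $0$, the numbers $(G_{h,b}(0))_b$ are the coordinates of $h$ in $A_\theta$.

**Step 8: the approximating points.** Let $c\in V'$ be a regular value of $f|_U$. At each $P\in f^{-1}(c)\cap U$, $f$ is a local biholomorphism, so $\mathcal O_{U,P}/(f-c)=\mathbb C$. The fiber of $f_*\mathcal O_U$ at $c$ has basis $\mathfrak B$ by Step 7 and equals $\bigoplus_{P\in f^{-1}(c)\cap U}\mathbb C$. Hence $f^{-1}(c)\cap U$ consists of exactly $n$ distinct points $P_1,\dots,P_n$, and the matrix $(b(P_j))$ is invertible. By (11), $h_a(P_j)=\sum_bG_{h_a,b}(c)\,b(P_j)$, so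
$$\mathrm{ev}_P(h_1\wedge\dots\wedge h_n)=\det(h_a(P_j))=\det(G_{h_a,b}(c))\cdot\det(b(P_j)).$$
By Sard's theorem there is a sequence of regular values $c\to0$. Along it $P\to(0,\dots,0)$, because $f|_U$ is proper and $f^{-1}(0)\cap U=\{0\}$. The factor $\det(b(P_j))$ is nonzero and common to all coordinates, so
$$[\mathrm{ev}_P]=[\det(G_{h_a,b}(c))]\longrightarrow[\det(G_{h_a,b}(0))]=p(\theta).$$
Now Proposition 6 applies to $p:\Theta\to\mathbb P(\Lambda^n\mathbb V^*)$. If all $R_k(n,nd)$ were flat, we would have $\sum_i|\mathfrak B_{\ge d_i}|\le(k-1)(n-1)$, against the hypothesis. $\square$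

**Completion of the proof of Theorem 2.** Two instances of Proposition 8 are needed.

* $k=3$, $(d_i)=(3,4,4)$, $n=48$. The generating function $(1+t+t^2)(1+t+t^2+t^3)^2$ shows that $\mathfrak B$ has $1,3,6,9,10,9,6,3,1$ elements in degrees $0,\dots,8$. So $|\mathfrak B_{\ge3}|=48-10=38$, $|\mathfrak B_{\ge4}|=48-19=29$, and $38+29+29=96>94=2\cdot47$.
* $k=4$, $(d_i)=(2,2,3,3)$, $n=36$. The generating function $(1+t)^2(1+t+t^2)^2$ gives $1,4,8,10,8,4,1$ elements in degrees $0,\dots,6$. So $|\mathfrak B_{\ge2}|=36-5=31$, $|\mathfrak B_{\ge3}|=36-13=23$, and $2\cdot31+2\cdot23=108>105=3\cdot35$.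

Together with Theorem 1 and the reduction after Lemma 7, this proves Theorem 2. $\blacksquare$

## 8. Three points in any $\mathbb C^k$

Of Theorem 3, only $n=3$ is left. The plan is to measure the failure of freeness by elements of $B/R$ killed by a power of an ideal, and to show, using the action of $GL(E)$, that such elements already occur for $k=2$, where the polygraph theorem excludes them.

**Definition (torsion along an ideal).** For an ideal $\mathfrak c$ and a module $M$, let $\Gamma_{\mathfrak c}(M)$ be the set of elements of $M$ killed by a power of $\mathfrak c$. For example, for $M=\mathbb C[s,t]/(s^2,st)$ an element is $\alpha s+h(t)$ with $\alpha\in\mathbb C$. It is killed by a power of $t$ only if $h=0$, while $s$ is killed by $(s,t)$. So $\Gamma_{(s,t)}(M)=\mathbb C s$.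

We assume $k\ge2$, the case $k=1$ being done. Let $s=z_1-z_3$, $t=z_2-z_3$, so $\mathbb C[\mathbf z]=\mathbb C[s,t,z_3]$, and let $\mathfrak a=(s,t)$. Let $\mathfrak M\subset S$ be the ideal generated by all coordinates of $P_1-P_3$ and $P_2-P_3$. Both ideals are symmetric in the indices $1,2,3$. Put $R=R(3,l)$ and $M=B/R$, a finitely generated $S$-module.

**Lemma 9.** Let $\Lambda$ be $\mathbb C[s,t]$ or $\mathbb C[s,t,z_3]$, let $B'$ be a free $\Lambda$-module and $R'\subset B'$ a submodule. (i) If $R'$ is free, then $\Gamma_{\mathfrak a}(B'/R')=0$. (ii) If $\Gamma_{\mathfrak a}(B'/R')=0$, then $t$ is a nonzerodivisor on $R'/sR'$.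

*Proof.* (i) Let $b\in B'$ with $s^Nb,t^Nb\in R'$. Then $t^N(s^Nb)=s^N(t^Nb)\in s^NR'$. As $R'$ is free and $s^N,t^N$ is a regular sequence in $\Lambda$, $t^N$ is a nonzerodivisor on $R'/s^NR'$. So $s^Nb=s^Nr$ with $r\in R'$, and $b=r\in R'$. (ii) Let $tx=sy$ with $x,y\in R'$. In the free module $B'$ this gives $x=sb$ for some $b\in B'$, and then $y=tb$. So $\mathfrak ab\subset R'$. By hypothesis $b\in R'$, hence $x\in sR'$. $\square$

**Step 1: $\Gamma_{\mathfrak a}(M)=\Gamma_{\mathfrak M}(M)$.** Here we replace the small ideal $\mathfrak a$, which depends on the row, by $\mathfrak M$, which does not. The inclusion $\supset$ holds since $\mathfrak a\subset\mathfrak M$. Let $b\in M$ be killed by $\mathfrak a^N$. We show that $b$ vanishes in the localization $M_p$ for each $p\in E^3$ at which $P_1,P_2,P_3$ are not all equal.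

At such $p$ one of the three points differs from both others. Relabeling, assume $P_3\ne P_1,P_2$ at $p$. Choose a linear form $u$ on $E$ with $u(P_3)\ne u(P_1),u(P_2)$ at $p$. Then
$$e_i=\frac{(u(Q_i)-u(P_1))(u(Q_i)-u(P_2))}{(u(P_3)-u(P_1))(u(P_3)-u(P_2))}\in R_p$$
equals $1$ on $W_f$ if $f(i)=3$ and $0$ otherwise. These idempotents split $R_p\subset B_p$ into pieces indexed by $T=f^{-1}(\{1,2\})\subset[l]$. In the $T$-piece, $Q_i=P_3$ for $i\notin T$, while for $i\in T$ the point $Q_i$ is $P_1$ or $P_2$. So the $T$-piece of $R_p$ is $(R(2,T)\otimes\mathbb C[P_3])_p$, where $R(2,T)$ is the polygraph ring for $P_1,P_2$ with $Q$'s indexed by $T$. By (2),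
$$M_p\cong\bigoplus_T\bigoplus_{Y\subset T}\big(S/\mathfrak m_{12}^{|Y|}S\big)_p .$$
Since $\mathfrak m_{12}$ is generated by linear forms that are part of a coordinate system, $\mathfrak m_{12}^j$ is $\mathfrak m_{12}$-primary for $j\geq1$. As $z_2-z_3\notin\mathfrak m_{12}$, $t=z_2-z_3$ is a nonzerodivisor on $M_p$. But $t^Nb=0$, so $b=0$ in $M_p$. Hence $Sb$ is supported on $V(\mathfrak M)$, and $b$ is killed by a power of $\mathfrak M$.

**Step 2: $\Gamma_{\mathfrak M}(M)=0$ for $k=2$.** By the polygraph theorem $R$ is free over $\mathbb C[\mathbf z]$, and so is $B$. Lemma 9(i) gives $\Gamma_{\mathfrak a}(M)=0$, and $\Gamma_{\mathfrak M}(M)\subset\Gamma_{\mathfrak a}(M)$.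

**Step 3: $\Gamma_{\mathfrak M}(M)=0$ for $k>2$.** First remove translations. Let $S_0\subset S$ be the polynomial ring in the coordinates of $P_1-P_3$ and $P_2-P_3$, let $\mathfrak M_0\subset S_0$ be the ideal they generate, let $B_0=\bigoplus_fS_0$, and let $R_0\subset B_0$ be the $S_0$-algebra generated by the coordinates of the $Q_i-P_3$. Then $R=R_0\otimes\mathbb C[P_3]$ and $B=B_0\otimes\mathbb C[P_3]$. So $R\cap B_0=R_0$ and $\Gamma_{\mathfrak M}(M)=\Gamma_{\mathfrak M_0}(B_0/R_0)\otimes\mathbb C[P_3]$. Let $R_0'\supset R_0$ be the preimage of $\Gamma_{\mathfrak M_0}(B_0/R_0)$ in $B_0$. We must show $R_0'=R_0$.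

The group $GL(E)$ acts on all $P$'s and $Q$'s simultaneously and preserves every $W_f$. So $B_0,R_0,\mathfrak M_0,R_0'$ are $GL(E)$-stable. As a representation $S_0=\operatorname{Sym}(E^*\otimes\mathbb C^2)$, and by the Cauchy formula it contains only Schur functors $S_\lambda(E^*)$ with $\lambda$ having at most $2$ rows. The same holds for $B_0$, a direct sum of copies of $S_0$. Suppose $R_0'\ne R_0$. By complete reducibility there is a highest weight vector $b\in R_0'\setminus R_0$, of weight $(\lambda_1,\lambda_2,0,\dots,0)$. That is, $b$ has degree $0$ in the coordinates $3,\dots,k$ of $E$, so it involves only the first two coordinates.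

Now descend to $\mathbb C^2$. Write $R^{(2)},B^{(2)},\mathfrak M^{(2)}$ for the objects with $E$ replaced by $\mathbb C^2$ with these two coordinates. Grade $B$ and $R$ by the degree in the coordinates $3,\dots,k$. Since $R$ is generated by the coordinates of the $P$'s and $Q$'s, its degree-$0$ part is generated by their first two coordinates, so it is $R^{(2)}$. It also equals $R\cap B^{(2)}$. Choose $N$ with $\mathfrak M_0^Nb\subset R_0$. As $\mathfrak M=\mathfrak M_0S$, we have $\mathfrak M^Nb\subset R$. Since $b\in B^{(2)}$, it follows that $(\mathfrak M^{(2)})^Nb\subset R\cap B^{(2)}=R^{(2)}$. By Step 2, whose conclusion does not involve a choice of $\mathbf z$, $b\in R^{(2)}\subset R$. As $b\in B_0$, we get $b\in R\cap B_0=R_0$, a contradiction.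

**Step 4: freeness.** By Steps 1–3, $\Gamma_{\mathfrak a}(B/R)=0$. Since $R\cap B_0=R_0$, $B_0/R_0$ embeds in $B/R$, so $\Gamma_{\mathfrak a}(B_0/R_0)=0$. With $C_0=\mathbb C[s,t]$, $B_0$ is free over $C_0$. So $s$ is a nonzerodivisor on $R_0\subset B_0$, and by Lemma 9(ii) $t$ is a nonzerodivisor on $R_0/sR_0$.

Grade $R_0$ and $B_0$ by the degree in the non-$z$ coordinates. Each component of $B_0$ is finitely generated over $C_0$, hence so is the corresponding component $K$ of $R_0$, which is also graded by the degree in the $z$-coordinates. The two nonzerodivisor properties hold for $K$, a direct summand. This makes $K$ free, as in the graded Auslander–Buchsbaum formula. Here is the argument. Lift a homogeneous basis of $K/(s,t)K$ to $K$. By graded Nakayama this gives a surjection $G\to K$ with $G$ graded free of finite rank. Let $L$ be its kernel. Since $s$ is a nonzerodivisor on $K$, the sequence $0\to L/sL\to G/sG\to K/sK\to0$ is exact. Since $t$ is a nonzerodivisor on $K/sK$, so is $0\to L/(s,t)L\to G/(s,t)G\to K/(s,t)K\to0$. The last map is an isomorphism by construction.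 So $L/(s,t)L=0$, and $L=0$ by graded Nakayama.

Thus $R_0$ is free over $C_0$, and $R=R_0\otimes\mathbb C[P_3]$ is free over $C_0[z_3]=\mathbb C[\mathbf z]$. With Section 3 and the quoted theorem for $k=2$, this proves Theorem 3. $\blacksquare$

**Remark (where this reduction stops).** For $n$ points, removing translations leaves $S_0=\operatorname{Sym}(E^*\otimes\mathbb C^{n-1})$, which contains $S_\lambda(E^*)$ for every $\lambda$ with at most $\min(k,n-1)$ rows. For $n=3$ this is two rows, and two coordinates are what the polygraph theorem covers. For $n=4$ and $k\ge3$, partitions with three rows occur. A highest weight vector may then involve three coordinates, and Step 3 leads back to $k=3$ instead of $k=2$.
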